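\title{Decomposition and equivalence of finite-valued visibly pushdown transducers}

\begin{abstract}
A visibly pushdown transducer is $k$-valued if it produces at most $k$ different outputs on each input. We prove that every $k$-valued visibly pushdown transducer is equivalent to a union of $k$ unambiguous ones. Combined with known results on functional transducers, this shows that the equivalence of two $k$-valued visibly pushdown transducers is decidable. The decomposition is obtained by encoding output words as points of the rational plane: the irreducible components of the Zariski closure of all tuples of outputs are finite in number, and they serve as the additional memory that decides which runs to keep.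
\end{abstract}

\section{Introduction}

\subsection{Visibly pushdown transducers}

A visibly pushdown transducer reads a word with a nesting structure, in which some letters open a level and others close it, and writes an output word. It has a stack, but the input letter alone dictates whether the stack grows, shrinks or stays as it is.

Let $\Sigma=\Sigma_c\uplus\Sigma_r\uplus\Sigma_i$ be a finite input alphabet, partitioned into \emph{calls}, \emph{returns} and \emph{internal letters}, and let $\Delta$ be a finite output alphabet. A \emph{visibly pushdown transducer} (VPT) is a tuple $T=(Q,I,F,\Gamma,\delta)$, where $Q$ is a finite set of states, $I,F\subseteq Q$ are the sets of initial and final states, $\Gamma$ is a finite stack alphabet, and $\delta=\delta_c\uplus\delta_r\uplus\delta_i$ is a finite set of transitions with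
\[
\delta_c\subseteq Q\times\Sigma_c\times\Delta^*\times\Gamma\times Q,\qquad
\delta_r\subseteq Q\times\Sigma_r\times\Delta^*\times\Gamma\times Q,\qquad
\delta_i\subseteq Q\times\Sigma_i\times\Delta^*\times Q .
\]
A configuration is a pair $(q,\sigma)\in Q\times\Gamma^*$, with the top of the stack $\sigma$ on the right. A transition $(p,c,z,\gamma,q)\in\delta_c$ leads from $(p,\sigma)$ to $(q,\sigma\gamma)$, a transition $(p,r,z,\gamma,q)\in\delta_r$ leads from $(p,\sigma\gamma)$ to $(q,\sigma)$, and a transition $(p,a,z,q)\in\delta_i$ leads from $(p,\sigma)$ to $(q,\sigma)$. Every transition $t$ reads one letter $\mathrm{in}(t)\in\Sigma$ and writes the word $\mathrm{out}(t)=z$. A \emph{run} on $u=a_1\cdots a_n$ is a starting configuration together with transitions $t_1,\dots,t_n$ that can be applied one after the other and satisfy $\mathrm{in}(t_j)=a_j$. Its \emph{output} is $\mathrm{out}(t_1)\cdots\mathrm{out}(t_n)$. The run is \emph{accepting} if it starts in a state of $I$ with empty stack and ends in a state of $F$ with empty stack.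

The \emph{transduction} $R(T)\subseteq\Sigma^*\times\Delta^*$ is the set of pairs $(u,v)$ such that $v$ is the output of an accepting run on $u$. We write $T(u)=\{v:(u,v)\in R(T)\}$. There are finitely many runs on $u$ from an initial state with empty stack, so $T(u)$ is finite and can be computed from $T$ and $u$. The \emph{domain} of $T$ is the set of $u$ with $T(u)\neq\emptyset$. For an integer $k\ge1$, the VPT $T$ is \emph{$k$-valued} if $|T(u)|\le k$ for all $u$. It is \emph{functional} if it is $1$-valued, \emph{finite-valued} if it is $k$-valued for some $k$, and \emph{unambiguous} if every input has at most one accepting run. An unambiguous VPT is functional. Two VPT $T_1,T_2$ are \emph{equivalent} if $R(T_1)=R(T_2)$. Throughout, $[k]=\{1,\dots,k\}$.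

\subsection{The equivalence problem}

The following results are known.
\begin{itemize}
\item[(K1)] Equivalence is undecidable for general VPT.
\item[(K2)] Equivalence is EXPTIME-complete for functional VPT.
\item[(K3)] For fixed $k$, deciding whether a given VPT is $k$-valued is in co-NPTIME. In particular, functionality is decidable.
\item[(K4)] It is decidable, given functional VPT $T_1,\dots,T_{k_1}$ and $G_1,\dots,G_{k_2}$, whether $\bigcup_{j=1}^{k_1}R(T_j)=\bigcup_{j=1}^{k_2}R(G_j)$.
\end{itemize}
The $k$-valued transducers lie between the functional ones of (K2) and the general ones of (K1), and by (K3) they can be recognized. The conjecture posed in \cite{source} is that they fall on the decidable side: \emph{for each fixed $k$ there is an algorithm that, given two $k$-valued VPT $T_1$ and $T_2$, decides whether $R(T_1)=R(T_2)$.}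

One family of $k$-valued VPT is already covered. The \emph{union} of VPT $G_1,\dots,G_k$ is the VPT obtained by placing disjoint copies of them side by side; its transduction is $\bigcup_l R(G_l)$. If the $G_l$ are functional, the union is $k$-valued, and (K4) decides the equivalence of such unions. It is natural to guess that, up to equivalence, there are no other $k$-valued VPT. The guess is not a formality, because $k$-valuedness bounds the number of outputs and says nothing about the number of runs. Take two states, both initial and final, and all four transitions between them on an internal letter $a$, each writing the same letter. This VPT is functional and has $2^{n+1}$ accepting runs on $a^n$.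

\subsection{Results}

The guess is correct, and the functional pieces can be taken to follow the runs of the given transducer, in the following sense. A VPT $G$ is \emph{over} $T$ if there is a map $\pi$ from the states of $G$ to the states of $T$ and from the stack symbols of $G$ to the stack symbols of $T$ that sends initial states to initial states, final states to final states, and each transition of $G$ to a transition of $T$ with the same input letter and the same output word. Then $\pi$ sends accepting runs to accepting runs with the same input and output, so $R(G)\subseteq R(T)$. Given $G$, $T$ and $\pi$, the condition is checked by inspecting finitely many states and transitions.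

\begin{theorem}[Decomposition]\label{thm:dec}
Let $k\ge1$ and let $T$ be a $k$-valued VPT. There are unambiguous VPT $f_1,\dots,f_k$ over $T$, each with the same domain as $T$, such that $R(T)=\bigcup_{l=1}^kR(f_l)$.
\end{theorem}

\begin{theorem}[Equivalence]\label{thm:eq}
For each $k$, the equivalence of two $k$-valued VPT is decidable.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] Given an arbitrary VPT $T_1$ and a finite-valued VPT $T_2$ (no bound on the valuedness needs to be given), it is decidable whether $R(T_1)\subseteq R(T_2)$, and it is decidable whether $R(T_1)=R(T_2)$.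
\item[(2)] The inclusion $R(T_1)\subseteq R(T_2)$ is undecidable for $T_1$ functional and $T_2$ arbitrary.
\item[(3)] A VPT is $k$-valued if and only if it is equivalent to a union of $k$ functional VPT. The number $k$ is optimal, and the decomposition in Theorem~\ref{thm:dec} is computable.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:dec} is the main work. Section~\ref{sec:example} shows its idea on an example, and Sections~\ref{sec:nested}--\ref{sec:unamb} prove it; the proof is self-contained apart from textbook facts on the Zariski topology. Section~\ref{sec:decide} derives Theorems~\ref{thm:eq} and~\ref{thm:more} from it, using (K1), (K3) and (K4).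

\section{Three branches and three lines}\label{sec:example}

To split a $k$-valued $T$ into $k$ unambiguous pieces over $T$, one must single out, for each input, $k$ accepting runs whose outputs exhaust $T(u)$, and the choice must be made by a device with finite memory and a stack that is driven by the input. For $k=1$ any accepting run will do, and outputs play no role. For $k\ge2$ the device must know which runs have equal outputs. The smallest interesting situation is three runs with two outputs.

Let $\Sigma_c=\{c\}$, $\Sigma_r=\{r\}$, $\Sigma_i=\{e_1,e_2,e_3\}$, $\Delta=\{o\}$ and $\Gamma=\{\gamma\}$. The VPT $T_0$ consists of three branches. Branch $l\in\{1,2,3\}$ has an initial state $p_l$ with a loop on $c$, a final state $q_l$ with a loop on $r$, and one transition from $p_l$ to $q_l$ on each $e_j$. Branch $1$ writes $o$ on every call and nothing on returns; branches $2$ and $3$ write $o$ on every return and nothing on calls. On $e_j$, branch $j$ writes $o$ and the other two write nothing. The domain consists of the words $w_{n,j}=c^ne_jr^n$. On $w_{n,j}$ branch $j$ writes $o^{n+1}$ and the other two write $o^n$, so $T_0$ is $2$-valued.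

Three features of $T_0$ stand in the way of a direct construction. No fixed pair of branches suffices: if branch $j$ is omitted, the output $o^{n+1}$ on $w_{n,j}$ is lost. The states of $T_0$ do not tell which pair to keep: after $e_j$, branch $l$ is in $q_l$ whatever $j$ is. And equal outputs are not written in step: on $w_{n,3}$ branches $1$ and $2$ both write $o^n$, but branch $1$ is $n$ letters ahead in the middle of the input, so a bounded buffer cannot compare them.

The missing information can be read off the outputs. Encode $o^m$ by the number $2^m$ and attach to each word of the domain the point of $\mathbb Q^3$ formed by the codes of the outputs of the three branches: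
\[
w_{n,1}\mapsto 2^n(2,1,1),\qquad w_{n,2}\mapsto2^n(1,2,1),\qquad w_{n,3}\mapsto2^n(1,1,2).
\]
These points lie on the three lines $L_1=\{(2t,t,t):t\in\mathbb Q\}$, $L_2=\{(t,2t,t):t\in\mathbb Q\}$ and $L_3=\{(t,t,2t):t\in\mathbb Q\}$. A polynomial that vanishes at all the points vanishes on all three lines, because a polynomial in one variable $t$ with infinitely many roots is zero. So polynomial equations see the infinite set of points as three lines, and two facts make the lines useful.

First, $2$-valuedness says that every point lies on one of the planes $x_1=x_2$, $x_1=x_3$, $x_2=x_3$. No single plane contains all the points, but each line lies in a single plane: $L_1$ lies in $x_2=x_3$, and so on. On $L_j$ the coordinates $j$ and $j+1$ (modulo $3$) therefore exhaust all three values, for all points of the line at once. Second, passing from $w$ to $cwr$ appends one letter $o$ to each output, so it acts on points by the polynomial map $x\mapsto 2x$, which sends $L_j$ into $L_j$. The line can thus be updated along the input without knowing the point.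

This gives the decomposition. Replace each $q_l$ by three states $(q_l,L_j)$, entered on $e_j$ and keeping the loop on $r$. Let $f_1$ have the final states $(q_j,L_j)$ and $f_2$ the final states $(q_{j+1},L_j)$. Each of them guesses a branch at the start and accepts only if the branch turns out to be the one prescribed by the line. On $w_{n,j}$ each has exactly one accepting run, with outputs $o^{n+1}$ and $o^n$ respectively.

One might try to store less than the line, namely only the pattern of equalities among the current outputs. In general this pattern cannot be updated under concatenation: the pairs $(o,\varepsilon)$ and $(\varepsilon,o)$ of distinct words have the componentwise product $(o,o)$, while the pairs $(o,\varepsilon)$ and $(\varepsilon,oo)$ of distinct words have the product $(o,oo)$. What can be updated is a set of points on which all polynomial identities of interest hold or fail uniformly. In the general proof the lines become irreducible components of a Zariski closure. Hilbert's basis theorem makes them finite in number, irreducibility gives the first fact above, and continuity of polynomial maps gives the second.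

\section{Outputs on well-nested words}\label{sec:nested}

From now until the end of Section~\ref{sec:unamb}, $T=(Q,I,F,\Gamma,\delta)$ is a fixed $k$-valued VPT.

A word is \emph{well-nested} if every prefix has at least as many calls as returns and the whole word has equally many. Let $N$ be the set of well-nested words. Since a call pushes one symbol and a return pops one, only words of $N$ can be accepted. Every nonempty $w\in N$ can be written in exactly one way as
\begin{equation}\label{eq:factor}
w=ua\quad(u\in N,\ a\in\Sigma_i)\qquad\text{or}\qquad w=u\,c\,w'r\quad(u,w'\in N,\ c\in\Sigma_c,\ r\in\Sigma_r):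
\end{equation}
the last letter decides the case, and in both cases $u$ is the longest proper prefix of $w$ that is well-nested. All inductions below follow \eqref{eq:factor}.

A run of any VPT on a word $w\in N$ never pops a symbol of the stack $\sigma$ it starts with, and it ends with the stack $\sigma$; the same transitions form a run from any other starting stack. So we may speak of runs on $w$ from a state $p$ to a state $q$. Let $V_{p,q}(w)$ be the finite set of outputs of the runs of $T$ on $w$ from $p$ to $q$. Then $T(w)=\bigcup_{(p,q)\in I\times F}V_{p,q}(w)$. We have $V_{p,p}(\varepsilon)=\{\varepsilon\}$ and $V_{p,q}(\varepsilon)=\emptyset$ for $p\ne q$, and cutting a run along \eqref{eq:factor} gives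
\begin{align}
V_{p,q}(ua)&=\bigcup V_{p,s}(u)\,z &&\text{over all }(s,a,z,q)\in\delta_i,\label{eq:Vint}\\
V_{p,q}(ucw'r)&=\bigcup V_{p,s}(u)\,z\,V_{p',q'}(w')\,z' &&\text{over all }(s,c,z,\gamma,p')\in\delta_c,\ (q',r,z',\gamma,q)\in\delta_r.\label{eq:Vnest}
\end{align}
In \eqref{eq:Vnest} the two transitions carry the same $\gamma$ because the symbol pushed on $c$ is again on top of the stack after $w'$.

The hypothesis on $T$ bounds the sets $T(u)$, not the sets $V_{p,q}(w)$. Add to $T$ a new state $p$, neither initial nor final, whose only transitions are $(p,a,\varepsilon,p)$ and $(p,a,o,p)$ for some $a\in\Sigma_i$ and $o\in\Delta$: the transduction does not change, and $|V_{p,p}(a^n)|=n+1$. The bound does pass to $V_{p,q}(w)$ when a run from $p$ to $q$ can be completed to an accepting run. This is a property of the pair $(p,q)$, since the stack with which $p$ is reached must be one that can be emptied from $q$.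

\begin{definition}
A pair $(p,q)\in Q^2$ is \emph{useful} if there are words $u_1,u_2$, a stack $\sigma$, a run on $u_1$ from a configuration in $I\times\{\varepsilon\}$ to $(p,\sigma)$, and a run on $u_2$ from $(q,\sigma)$ to a configuration in $F\times\{\varepsilon\}$. We then call $(u_1,\sigma,u_2)$ a \emph{context} for $(p,q)$. Let $U$ be the set of useful pairs.
\end{definition}

The context $(\varepsilon,\varepsilon,\varepsilon)$ shows that $I\times F\subseteq U$.

\begin{lemma}\label{lem:useful}
Let $(p,q)\in U$.
\begin{enumerate}
\item[(a)] $|V_{p,q}(w)|\le k$ for all $w\in N$.
\item[(b)] If a term of the union \eqref{eq:Vint} is nonempty, then its pair $(p,s)$ is useful. If a term of the union \eqref{eq:Vnest} is nonempty, then its pairs $(p,s)$ and $(p',q')$ are useful.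
\item[(c)] If $V_{p,q}(w)\ne\emptyset$ for some $w\in N$, then $(p,p)\in U$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(u_1,\sigma,u_2)$ be a context for $(p,q)$, and let $y_1,y_2$ be the outputs of its two runs.

(a) For $v\in V_{p,q}(w)$ we have $y_1vy_2\in T(u_1wu_2)$, and $v\mapsto y_1vy_2$ is injective.

(b) In \eqref{eq:Vint}, the transition leads from $(s,\sigma)$ to $(q,\sigma)$, so $(u_1,\sigma,au_2)$ is a context for $(p,s)$. In \eqref{eq:Vnest}, there is a run on $cw'r$ from $s$ to $q$ because $V_{p',q'}(w')\neq\emptyset$, so $(u_1,\sigma,cw'ru_2)$ is a context for $(p,s)$. There is a run on $u$ from $p$ to $s$ because $V_{p,s}(u)\ne\emptyset$, so $(u_1uc,\sigma\gamma,ru_2)$ is a context for $(p',q')$.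

(c) The triple $(u_1,\sigma,wu_2)$ is a context for $(p,p)$.
\end{proof}

Part (a) is where $k$-valuedness enters. Part (b) says that the recursions \eqref{eq:Vint} and \eqref{eq:Vnest} never leave $U$, so the other pairs can be ignored.

\section{Words as points, and a selection lemma}\label{sec:zariski}

\subsection{Encoding words}

We need an injective encoding of words by tuples of numbers under which concatenation is a polynomial map. Identify $\Delta$ with $\{1,\dots,d\}$, put $\beta=d+1$, and let $\mathrm{val}(v)$ be the value of $v\in\Delta^*$ read as a numeral in base $\beta$, with $\mathrm{val}(\varepsilon)=0$. Define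
\[
h(v)=\bigl(\mathrm{val}(v),\beta^{|v|}\bigr)\in\mathbb Q^2,\qquad
(\alpha,\lambda)\odot(\alpha',\lambda')=(\alpha\lambda'+\alpha',\lambda\lambda').
\]
The map $h$ is injective: if $d\ge1$, the second coordinate gives the length, and a word of given length with digits less than $\beta$ is determined by its value; if $d=0$, the only word is $\varepsilon$. Since $\mathrm{val}(vv')=\mathrm{val}(v)\beta^{|v'|}+\mathrm{val}(v')$, we have $h(vv')=h(v)\odot h(v')$; the second coordinate is there to make this shift polynomial. The operation $\odot$ is associative on $\mathbb Q^2$, as both bracketings of a triple product equal $(\alpha\lambda'\lambda''+\alpha'\lambda''+\alpha'',\lambda\lambda'\lambda'')$.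

\subsection{The Zariski topology on $\mathbb Q^n$}

A subset of $\mathbb Q^n$ is \emph{closed} if it is the set of common zeros of a set of polynomials in $\mathbb Q[x_1,\dots,x_n]$. Intersections and finite unions of closed sets are closed. A \emph{polynomial map} $\varphi:\mathbb Q^n\to\mathbb Q^m$ is one whose coordinates are polynomials. It is continuous, because substituting $\varphi$ in a polynomial gives a polynomial; hence $\varphi(\overline D)\subseteq\overline{\varphi(D)}$ for every $D$. We say that $D$ is \emph{dense in} $P$ if $D\subseteq P\subseteq\overline D$. A nonempty set $P$ is \emph{irreducible} if $P\subseteq Z_1\cup Z_2$ with $Z_1,Z_2$ closed implies $P\subseteq Z_1$ or $P\subseteq Z_2$. The \emph{irreducible components} of a closed set are its maximal irreducible closed subsets. By Hilbert's basis theorem every descending chain of closed sets stabilizes, and in such a space the following textbook fact holds.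
\begin{itemize}
\item[(Z0)] Every closed set has finitely many irreducible components and is their union.
\end{itemize}
We need four more facts. The topology on $\mathbb Q^{n+n'}$ is not the product topology, so (Z3) and (Z4) require an argument. Both rest on the remark that a slice $\{a:(a,b)\in Z\}$ or $\{b:(a,b)\in Z\}$ of a closed set $Z$ is closed, being the preimage of $Z$ under a polynomial map.

\begin{lemma}\label{lem:zar}
\begin{itemize}
\item[(Z1)] An irreducible set contained in a finite union of closed sets is contained in one of them. The image of an irreducible set under a polynomial map is irreducible.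
\item[(Z2)] If $X$ is an irreducible component of $\overline R$, then $R\cap X$ is dense in $X$.
\item[(Z3)] If $D$ is dense in $X$ and $D'$ is dense in $X'$, then $D\times D'$ is dense in $X\times X'$.
\item[(Z4)] If $X$ and $X'$ are irreducible, then $X\times X'$ is irreducible.
\end{itemize}
\end{lemma}

\begin{proof}
(Z1) The first statement follows from the definition by induction. If $\varphi(P)\subseteq Z_1\cup Z_2$, then $P$ lies in the union of the closed sets $\varphi^{-1}(Z_1)$ and $\varphi^{-1}(Z_2)$, hence in one of them.

(Z2) Let $X_1,\dots,X_m$ be the components of $\overline R$. From $R=\bigcup_j(R\cap X_j)$ we get $\overline R=\bigcup_j\overline{R\cap X_j}$. By (Z1), $X\subseteq\overline{R\cap X_j}\subseteq X_j$ for some $j$. By maximality $X=X_j$, so $X=\overline{R\cap X}$.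

(Z3) Let $Z$ be closed with $D\times D'\subseteq Z$. For $b\in D'$, the slice $\{a:(a,b)\in Z\}$ is closed and contains $D$, hence $X$. So for $a\in X$ the slice $\{b:(a,b)\in Z\}$ is closed and contains $D'$, hence $X'$. Thus $X\times X'\subseteq Z$.

(Z4) Let $X\times X'\subseteq Z_1\cup Z_2$ with $Z_1,Z_2$ closed, and put $B_i=\bigcap_{b\in X'}\{a:(a,b)\in Z_i\}$, a closed set. For $a\in X$ the set $\{a\}\times X'$ is irreducible by (Z1), so it lies in some $Z_i$, that is, $a\in B_i$. Hence $X\subseteq B_1\cup B_2$, so $X\subseteq B_i$ for one $i$, which means $X\times X'\subseteq Z_i$.
\end{proof}

\subsection{The selection lemma}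

The next lemma is the heart of the proof. It turns a choice that depends on the point into a choice that depends only on an irreducible set containing the point.

\begin{lemma}[Selection]\label{lem:select}
Let $P\subseteq\mathbb Q^n$ be irreducible and $D$ dense in $P$. Let $C$ be a nonempty finite set and $\varphi_\kappa:\mathbb Q^n\to\mathbb Q^2$, $\kappa\in C$, polynomial maps. Suppose that $\{\varphi_\kappa(y):\kappa\in C\}$ has at most $k$ elements for every $y\in D$. Then there is a map $g:[k]\to C$ such that
\[
\{\varphi_{g(i)}(y):i\in[k]\}=\{\varphi_\kappa(y):\kappa\in C\}\qquad\text{for all }y\in P .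
\]
\end{lemma}

\begin{proof}
For each of the finitely many maps $g:[k]\to C$, the set of points $y$ where the displayed equality holds is
\[
Z_g=\bigcap_{\kappa\in C}\ \bigcup_{i\in[k]}\{y:\varphi_\kappa(y)=\varphi_{g(i)}(y)\},
\]
and it is closed. If $y\in D$, then $k$ elements of $C$, with repetitions allowed, attain all the values $\varphi_\kappa(y)$, so $y\in Z_g$ for some $g$. Thus the closed set $\bigcup_gZ_g$ contains $D$, hence $P$. By (Z1), $P\subseteq Z_g$ for a single $g$.
\end{proof}

Irreducibility cannot be dropped. For $k=2$, $P=D=L_1\cup L_2\cup L_3$ as in Section~\ref{sec:example} and the three maps $x\mapsto(x_l,0)$, every point has at most two values, and no two of the maps attain them at all points.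

\section{A finite automaton of components}\label{sec:components}

\subsection{Types, representing points, components}

We attach to each $w\in N$ points that list all the sets $V_{p,q}(w)$ with $(p,q)\in U$. An empty set cannot be listed by $k$ coordinates, so we first record which sets are nonempty. The \emph{type} of $w\in N$ is
\[
\tau(w)=\{(p,q)\in U:V_{p,q}(w)\ne\emptyset\}.
\]
For $\tau\subseteq U$, the \emph{slots} of $\tau$ are the triples $(p,q,i)$ with $(p,q)\in\tau$ and $i\in[k]$, and $A_\tau=(\mathbb Q^2)^{\tau\times[k]}$ is the space with one coordinate $x_\xi\in\mathbb Q^2$ for each slot $\xi$. (The space $A_\emptyset$ is a single point.) A point $x\in A_\tau$ \emph{represents} $w\in N$ if $\tau(w)=\tau$ and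
\[
\{x_{p,q,i}:i\in[k]\}=h(V_{p,q}(w))\qquad\text{for all }(p,q)\in\tau .
\]
Let $R_\tau\subseteq A_\tau$ be the set of points that represent some word of $N$. All orders and repetitions of the listed values are allowed, because the selection lemma gives no control over the order in which they come out. Let $S_\tau$ be the set of irreducible components of $\overline{R_\tau}$, and let $S=\biguplus_{\tau\subseteq U}S_\tau$. The elements of $S$ are called \emph{components}; a component $X\in S_\tau$ has \emph{type} $\tau_X=\tau$. By (Z0), $S$ is finite.

For the VPT $T_0$ of Section~\ref{sec:example}, all words $w_{n,j}$ have the type $\tau_0=\{(p_l,q_l):l=1,2,3\}$, and no other word has it. Since $h(o^m)=(2^m-1,2^m)$, the word $w_{n,j}$ is represented by the point of $A_{\tau_0}=\mathbb Q^{12}$ with $x_{p_l,q_l,i}=(t-1,t)$ for $l\ne j$ and $x_{p_j,q_j,i}=(2t-1,2t)$, where $t=2^n$. Letting $t$ range over $\mathbb Q$ gives three lines, which correspond to $L_1,L_2,L_3$ and form $S_{\tau_0}$.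

\subsection{Steps}

A word may have several representing points, and a point may lie on several components, so ``the component of $w$'' has no canonical meaning. We shall choose a point and a component for every word by recursion along \eqref{eq:factor}, in such a way that the component of $w$ depends only on the components of $u$ and $w'$ and on the letters. These data are called a step.

A \emph{step} is either a pair $\theta=(X,a)$ with $X\in S$ and $a\in\Sigma_i$, or a quadruple $\theta=(X,c,X',r)$ with $X,X'\in S$, $c\in\Sigma_c$ and $r\in\Sigma_r$. For each step and each $(p,q)\in U$ we define a finite set $C^\theta_{p,q}$ of \emph{candidates}, which name the ways of producing an output from $p$ to $q$ according to \eqref{eq:Vint} or \eqref{eq:Vnest}, and a polynomial map $\varphi_\kappa$ with values in $\mathbb Q^2$ for each candidate $\kappa$.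
\begin{itemize}
\item For $\theta=(X,a)$, the candidates in $C^\theta_{p,q}$ are the pairs $\kappa=(\xi,t)$ where $\xi=(p,s,i)$ is a slot of $\tau_X$ and $t=(s,a,z,q)\in\delta_i$. Put $\varphi_\kappa(x)=x_\xi\odot h(z)$ for $x\in A_{\tau_X}$, and $P_\theta=X$. A point $x\in A_{\tau_X}$ \emph{leads to} the word $ua$ if it represents $u$.
\item For $\theta=(X,c,X',r)$, the candidates in $C^\theta_{p,q}$ are the quadruples $\kappa=(\xi,t,\xi',t')$ where $\xi=(p,s,i)$ is a slot of $\tau_X$, $t=(s,c,z,\gamma,p')\in\delta_c$, $\xi'=(p',q',i')$ is a slot of $\tau_{X'}$, and $t'=(q',r,z',\gamma,q)\in\delta_r$. Put $\varphi_\kappa(x,x')=x_\xi\odot h(z)\odot x'_{\xi'}\odot h(z')$ for $(x,x')\in A_{\tau_X}\times A_{\tau_{X'}}$, and $P_\theta=X\times X'$. A point $(x,x')\in A_{\tau_X}\times A_{\tau_{X'}}$ \emph{leads to} the word $ucw'r$ if $x$ represents $u$ and $x'$ represents $w'$.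
\end{itemize}
In both cases let $\tau_\theta=\{(p,q)\in U:C^\theta_{p,q}\neq\emptyset\}$.

\begin{lemma}\label{lem:cand}
Let $\theta$ be a step and let $y$ be a point that leads to the word $w$. Then $\{\varphi_\kappa(y):\kappa\in C^\theta_{p,q}\}=h(V_{p,q}(w))$ for all $(p,q)\in U$. In particular $\tau(w)=\tau_\theta$.
\end{lemma}

\begin{proof}
Let $\theta=(X,c,X',r)$, $y=(x,x')$ and $w=ucw'r$, where $x$ represents $u$ and $x'$ represents $w'$; thus $\tau(u)=\tau_X$ and $\tau(w')=\tau_{X'}$. For a candidate $\kappa=(\xi,t,\xi',t')\in C^\theta_{p,q}$, written as above, $x_\xi=h(v)$ and $x'_{\xi'}=h(v')$ for some $v\in V_{p,s}(u)$ and $v'\in V_{p',q'}(w')$. Then $\varphi_\kappa(y)=h(vzv'z')$, and $vzv'z'\in V_{p,q}(w)$ by \eqref{eq:Vnest}. Conversely, an element of $V_{p,q}(w)$ has the form $vzv'z'$ for a term of \eqref{eq:Vnest}, given by transitions $t,t'$. By Lemma~\ref{lem:useful}(b) the pairs $(p,s)$ and $(p',q')$ are useful, so $(p,s)\in\tau_X$ and $(p',q')\in\tau_{X'}$. Hence $h(v)=x_{p,s,i}$ and $h(v')=x'_{p',q',i'}$ for some $i,i'$, and $((p,s,i),t,(p',q',i'),t')$ is a candidate with value $h(vzv'z')$. For $\theta=(X,a)$ and $w=ua$, the elements of $V_{p,q}(w)$ are the words $vz$ given by \eqref{eq:Vint},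 and the same two arguments apply with $x'$, $v'$, $z'$ deleted.
\end{proof}

There may be many more than $k$ candidates, while a point of $A_{\tau_\theta}$ has only $k$ slots for each pair. The selection lemma picks $k$ of them, once and for all on $P_\theta$.

\begin{proposition}\label{prop:step}
For every step $\theta$ there are a component $\mathrm{next}(\theta)$ of type $\tau_\theta$ and a map $g^\theta$ from the slots of $\tau_\theta$ to candidates, with $g^\theta(p,q,i)\in C^\theta_{p,q}$, such that the polynomial map $\Phi_\theta$ with values in $A_{\tau_\theta}$ given by $\Phi_\theta(y)_\eta=\varphi_{g^\theta(\eta)}(y)$ satisfies: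
\begin{enumerate}
\item[(a)] if $y\in P_\theta$ leads to $w$, then $\Phi_\theta(y)$ represents $w$;
\item[(b)] $\Phi_\theta(P_\theta)\subseteq\mathrm{next}(\theta)$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $D_\theta$ be the set of points of $P_\theta$ that lead to some word. It equals $R_{\tau_X}\cap X$ for $\theta=(X,a)$ and $(R_{\tau_X}\cap X)\times(R_{\tau_{X'}}\cap X')$ for $\theta=(X,c,X',r)$. By (Z2)--(Z4), $P_\theta$ is irreducible and $D_\theta$ is dense in $P_\theta$. Fix $(p,q)\in\tau_\theta$. If $y\in D_\theta$ leads to $w$, the set $\{\varphi_\kappa(y):\kappa\in C^\theta_{p,q}\}$ equals $h(V_{p,q}(w))$ by Lemma~\ref{lem:cand}, so it has at most $k$ elements by Lemma~\ref{lem:useful}(a). Lemma~\ref{lem:select} gives candidates $g^\theta(p,q,1),\dots,g^\theta(p,q,k)$ in $C^\theta_{p,q}$ that attain all the values $\varphi_\kappa(y)$, $\kappa\in C^\theta_{p,q}$, at every $y\in P_\theta$. Doing this for every pair in $\tau_\theta$ defines $g^\theta$, and (a) follows from Lemma~\ref{lem:cand}.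

By (a), $\Phi_\theta(D_\theta)\subseteq R_{\tau_\theta}$. By continuity and density, $\Phi_\theta(P_\theta)\subseteq\overline{R_{\tau_\theta}}$. The set $\Phi_\theta(P_\theta)$ is irreducible by (Z1), so by (Z0) and (Z1) it lies in some component of $\overline{R_{\tau_\theta}}$. Let $\mathrm{next}(\theta)$ be one such.
\end{proof}

One more selection is needed at the end of the input. The set $T(w)$ is the union of the sets $V_{p,q}(w)$ over several pairs in $I\times F$, each with $k$ slots, and only $k$ slots in all may be kept. A slot $(p,q,i)$ is \emph{accepting} if $(p,q)\in I\times F$, and a component $X$ is \emph{accepting} if $\tau_X$ has an accepting slot.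

\begin{lemma}\label{lem:fin}
For every accepting component $X$ there is a map $\mathrm{fin}_X$ from $[k]$ to the accepting slots of $\tau_X$ such that $\{x_{\mathrm{fin}_X(l)}:l\in[k]\}=h(T(w))$ whenever $x\in X$ represents $w$.
\end{lemma}

\begin{proof}
If $x\in A_{\tau_X}$ represents $w$, the values $x_\xi$ over all accepting slots $\xi$ of $\tau_X$ form the set $h(T(w))$, because $I\times F\subseteq U$. This set has at most $k$ elements since $T$ is $k$-valued. Apply Lemma~\ref{lem:select} to $P=X$, to $D=R_{\tau_X}\cap X$, which is dense by (Z2), and to the projections $x\mapsto x_\xi$ indexed by the accepting slots.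
\end{proof}

\subsection{The component and the outputs attached to a word}

Fix the choices of $\mathrm{next}(\theta)$, $g^\theta$ and $\mathrm{fin}_X$. We have $\tau(\varepsilon)=\{(p,p):(p,p)\in U\}$, and the point of $A_{\tau(\varepsilon)}$ with all coordinates $h(\varepsilon)$ represents $\varepsilon$; fix a component $X_\varepsilon\in S_{\tau(\varepsilon)}$ containing it. For $w\in N$ define a component $X(w)$, and a word $v_\eta(w)\in\Delta^*$ for each slot $\eta$ of $\tau_{X(w)}$, by recursion along \eqref{eq:factor}:
\begin{itemize}
\item $X(\varepsilon)=X_\varepsilon$ and $v_\eta(\varepsilon)=\varepsilon$;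
\item for $w=ua$, let $\theta=(X(u),a)$; put $X(w)=\mathrm{next}(\theta)$ and $v_\eta(w)=v_\xi(u)\,\mathrm{out}(t)$, where $g^\theta(\eta)=(\xi,t)$;
\item for $w=ucw'r$, let $\theta=(X(u),c,X(w'),r)$; put $X(w)=\mathrm{next}(\theta)$ and $v_\eta(w)=v_\xi(u)\,\mathrm{out}(t)\,v_{\xi'}(w')\,\mathrm{out}(t')$, where $g^\theta(\eta)=(\xi,t,\xi',t')$.
\end{itemize}

\begin{lemma}\label{lem:rec}
For every $w\in N$, the point $x(w)=(h(v_\eta(w)))_\eta$ lies in $X(w)$ and represents $w$. Consequently $\tau_{X(w)}=\tau(w)$, the component $X(w)$ is accepting if and only if $T(w)\ne\emptyset$, and in that case
\begin{equation}\label{eq:exhaust}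
\{v_{\mathrm{fin}_{X(w)}(l)}(w):l\in[k]\}=T(w).
\end{equation}
\end{lemma}

\begin{proof}
The first statement holds for $\varepsilon$ by the choice of $X_\varepsilon$. Let $w=ua$ or $w=ucw'r$, let $\theta$ be the step in the recursion, and let $y=x(u)$ or $y=(x(u),x(w'))$. By induction $y\in P_\theta$ and $y$ leads to $w$. Since $h$ turns concatenation into $\odot$, we have $x(w)=\Phi_\theta(y)$, and Proposition~\ref{prop:step} gives the first statement. Then $\tau_{X(w)}=\tau(w)$ by the definition of representing, and $T(w)\neq\emptyset$ if and only if $\tau(w)$ meets $I\times F$. Equation \eqref{eq:exhaust} follows from Lemma~\ref{lem:fin} and the injectivity of $h$.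
\end{proof}

\section{The unambiguous transducers}\label{sec:unamb}

By \eqref{eq:exhaust}, it remains to realize each function $w\mapsto v_{\mathrm{fin}_{X(w)}(l)}(w)$ by an unambiguous VPT over $T$. The two ingredients of the recursion flow in opposite directions. The component $X(w)$ is computed forward, from the parts of $w$. The slots are determined backward: the slot $\eta$ wanted for $w$ determines, through $g^\theta$, the slots wanted for $u$ and $w'$ and the transitions of $T$ to be used. So the transducer computes the component deterministically, guesses the slot, and checks the guess against $g^\theta$ at each step. On a call it stores its state on the stack and starts afresh for the inner word; on the matching return it has both components $X(u)$ and $X(w')$ at hand.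

Define a VPT $G$, for the moment without initial and final states. Its states are the pairs $(X,\xi)$ with $X\in S$ and $\xi$ a slot of $\tau_X$. Its stack symbols are the triples $(X,\xi,t)$ with $(X,\xi)$ a state and $t\in\delta_c$. Its transitions are the following.
\begin{itemize}
\item \emph{Internal.} For each step $\theta=(X,a)$ and each slot $\eta$ of $\tau_\theta$, with $g^\theta(\eta)=(\xi,t)$: a transition from $(X,\xi)$ to $(\mathrm{next}(\theta),\eta)$ that reads $a$ and writes $\mathrm{out}(t)$.
\item \emph{Call.} For each state $(X,\xi)$ with $\xi=(p,s,i)$, each $t=(s,c,z,\gamma,p')\in\delta_c$ with $(p',p')\in U$ and each $i_0\in[k]$: a transition from $(X,\xi)$ to $(X_\varepsilon,(p',p',i_0))$ that reads $c$, writes $z$ and pushes $(X,\xi,t)$.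
\item \emph{Return.} For each step $\theta=(X,c,X',r)$ and each slot $\eta$ of $\tau_\theta$, with $g^\theta(\eta)=(\xi,t,\xi',t')$: a transition from $(X',\xi')$ to $(\mathrm{next}(\theta),\eta)$ that reads $r$, writes $\mathrm{out}(t')$ and pops $(X,\xi,t)$.
\end{itemize}
An internal or return transition determines the step $\theta$ and the slot $\eta$ it comes from: $\eta$ is read off its target, and $\theta$ off its source, its input letter and, for a return, the popped symbol, in which $c=\mathrm{in}(t)$. The states $(X_\varepsilon,(p,p,i_0))$ with $i_0\in[k]$, which exist when $(p,p)\in U$, are called the \emph{$p$-starts}.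

\begin{lemma}\label{lem:G}
Let $w\in N$ and $p\in Q$.
\begin{enumerate}
\item[(a)] Every run of $G$ on $w$ from a $p$-start ends in a state $(X(w),\eta)$ where the first entry of $\eta$ is $p$.
\item[(b)] For each slot $\eta$ of $\tau(w)$ with first entry $p$ there is exactly one run of $G$ on $w$ that begins in some $p$-start and ends in $(X(w),\eta)$. Its output is $v_\eta(w)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We argue by induction along \eqref{eq:factor}, for all $p$ at once, and use $\tau_{X(w)}=\tau(w)$ throughout. For $w=\varepsilon$, (a) holds by definition. In (b), $\eta$ has the form $(p,p,i)$, and the only run is the empty run at $(X_\varepsilon,\eta)$, with output $\varepsilon$.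

\emph{Case $w=ua$.} Let $\theta=(X(u),a)$. Consider a run on $w$ from a $p$-start. By (a) for $u$ it reaches, after $u$, a state $(X(u),\xi)$ where $\xi$ has first entry $p$. Its last transition therefore comes from $\theta$ and a slot $\eta$ with $g^\theta(\eta)=(\xi,t)$ for some $t$, and it leads to $(\mathrm{next}(\theta),\eta)=(X(w),\eta)$. By the definition of candidates, $\eta$ and $\xi$ have the same first entry. This proves (a).

For (b), fix $\eta$ with first entry $p$ and let $g^\theta(\eta)=(\xi,t)$. We have just seen that a run from a $p$-start to $(X(w),\eta)$ ends with the transition coming from $\theta$ and $\eta$, whose source is $(X(u),\xi)$. This transition exists, and $\xi$ is a slot of $\tau(u)$ with first entry $p$, so by (b) for $u$ exactly one run on $u$ leads from a $p$-start to $(X(u),\xi)$. Hence there is exactly one run on $w$, with output $v_\xi(u)\,\mathrm{out}(t)=v_\eta(w)$.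

\emph{Case $w=ucw'r$.} Let $\theta=(X(u),c,X(w'),r)$. Consider a run on $w$ from a $p$-start. By (a) for $u$ it reaches a state $(X(u),\xi)$ where $\xi$ has first entry $p$. On $c$ it pushes $(X(u),\xi,t)$ for some $t$ with $\mathrm{in}(t)=c$ and moves to a $p'$-start, where $p'$ is the target of $t$. By (a) for $w'$ it then reaches a state $(X(w'),\xi')$. Its last transition has this source, reads $r$ and pops $(X(u),\xi,t)$, so it comes from $\theta$ and a slot $\eta$ with $g^\theta(\eta)=(\xi,t,\xi',t')$ for some $t'$. It leads to $(X(w),\eta)$, and $\eta$ has the same first entry as $\xi$. This proves (a).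

For (b), fix $\eta$ with first entry $p$ and let $g^\theta(\eta)=(\xi,t,\xi',t')$, with $\xi=(p,s,i)$, $t=(s,c,z,\gamma,p')$ and $\xi'=(p',q',i')$. By the above, a run from a $p$-start to $(X(w),\eta)$ ends with the return transition coming from $\theta$ and $\eta$. So it consists of a run on $u$ from a $p$-start to $(X(u),\xi)$, a call transition that pushes $(X(u),\xi,t)$ and leads to a $p'$-start, a run on $w'$ from that $p'$-start to $(X(w'),\xi')$, and that return transition. By (b) for $u$ and for $w'$, each of the two runs exists and is unique. The second one begins in a particular $p'$-start $(X_\varepsilon,(p',p',i_0))$, which fixes the call transition. This call transition exists because $(p',q')\in\tau(w')$ gives $(p',p')\in U$ by Lemma~\ref{lem:useful}(c). The four parts combine to a run on $w$, the only one, and its output is $v_\xi(u)\,z\,v_{\xi'}(w')\,\mathrm{out}(t')=v_\eta(w)$.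
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dec}]
For $l\in[k]$ let $f_l$ be $G$ with all $p$-starts, $p\in I$, as initial states, and with the final states $(X,\mathrm{fin}_X(l))$ for $X$ accepting. Only words of $N$ are accepted by $T$ or $f_l$, so let $w\in N$. By Lemma~\ref{lem:G}(a), an accepting run of $f_l$ on $w$ ends in a state with first entry $X(w)$. If $T(w)=\emptyset$, then $X(w)$ is not accepting by Lemma~\ref{lem:rec}, and there is no accepting run. If $T(w)\ne\emptyset$, let $\eta=\mathrm{fin}_{X(w)}(l)=(p,q,i)$, so $p\in I$. An accepting run must end in $(X(w),\eta)$, and by Lemma~\ref{lem:G}(a) it must begin in a $p$-start for this $p$. By Lemma~\ref{lem:G}(b) there is exactly one such run, and its output is $v_\eta(w)$. Thus $f_l$ is unambiguous with the same domain as $T$, and \eqref{eq:exhaust} gives $\bigcup_lR(f_l)=R(T)$.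

Finally let $\pi(X,(p,q,i))=q$, and let $\pi(X,\xi,t)$ be the symbol pushed by $t$. A $p$-start is sent to $p$, and a final state of $f_l$ to the second entry of an accepting slot, which is in $F$. In the notation of the definition of $G$, an internal or call transition is sent to $t$ and a return transition to $t'$; for the return we use that, in a candidate, $t'$ pops the symbol pushed by $t$, starts in the second entry of $\xi'$ and ends in the second entry of $\eta$. So $f_l$ is over $T$.
\end{proof}

\section{Deciding inclusion and equivalence}\label{sec:decide}

The proof of Theorem~\ref{thm:dec} does not compute the components, and we shall not need them: the existence of a decomposition guarantees that a search for a certificate of inclusion terminates. A certificate for $R(T_1)\subseteq R(T_2)$ is a family of functional VPT $G_1,\dots,G_m$ with $R(T_1)\subseteq\bigcup_jR(G_j)\subseteq R(T_2)$. The second inclusion is witnessed by maps showing that the $G_j$ are over $T_2$; this is why Theorem~\ref{thm:dec} includes that property. The first inclusion has an arbitrary VPT on the left, whereas (K4) speaks only of functional ones. We remove the nondeterminism on the left by making the run part of the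 input.

Let $T$ and $G$ be VPT with the same alphabets $\Sigma,\Delta$, and let $\delta$ be the set of transitions of $T$. Regard $\delta$ as an input alphabet with calls $\delta_c$, returns $\delta_r$ and internal letters $\delta_i$, and extend $\mathrm{in}$ and $\mathrm{out}$ letter by letter to words $\rho\in\delta^*$. Define two VPT with input alphabet $\delta$. The VPT $\widehat T$ is obtained from $T$ by replacing, in each transition $t$, the input letter by the letter $t$ itself. The VPT $G^T$ has the states and stack symbols of $G$; for each $t\in\delta$ and each transition of $G$ that reads $\mathrm{in}(t)$, it has the same transition with the input letter replaced by $t$.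

\begin{lemma}\label{lem:relabel}
The VPT $\widehat T$ is functional. If $G$ is functional, so is $G^T$. For arbitrary VPT $G_1,\dots,G_m$,
\[
R(T)\subseteq\bigcup_jR(G_j)\quad\text{if and only if}\quad R(\widehat T)\subseteq\bigcup_jR(G_j^T).
\]
\end{lemma}

\begin{proof}
Let $\mathcal A\subseteq\delta^*$ be the set of transition sequences of accepting runs of $T$. A run of $\widehat T$ on $\rho$ performs exactly the transitions listed in $\rho$, so $R(\widehat T)=\{(\rho,\mathrm{out}(\rho)):\rho\in\mathcal A\}$, and $\widehat T$ is functional. The runs of $G^T$ on $\rho$ correspond to the runs of $G$ on $\mathrm{in}(\rho)$, so $G^T(\rho)=G(\mathrm{in}(\rho))$, which gives the second statement. Since $R(T)=\{(\mathrm{in}(\rho),\mathrm{out}(\rho)):\rho\in\mathcal A\}$, both inclusions say that $\mathrm{out}(\rho)\in\bigcup_jG_j(\mathrm{in}(\rho))$ for all $\rho\in\mathcal A$.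
\end{proof}

\begin{lemma}\label{lem:cover}
Given an arbitrary VPT $T$ and functional VPT $G_1,\dots,G_m$, it is decidable whether $R(T)\subseteq\bigcup_jR(G_j)$.
\end{lemma}

\begin{proof}
If $m=0$, add a VPT with empty transduction, which is functional. By Lemma~\ref{lem:relabel}, the inclusion holds if and only if $R(\widehat T)\cup\bigcup_jR(G_j^T)=\bigcup_jR(G_j^T)$, and all the VPT in this equation are functional. Apply (K4).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1) and Theorem~\ref{thm:eq}]
Let $T_1$ be arbitrary and $T_2$ finite-valued. To decide whether $R(T_1)\subseteq R(T_2)$, run two processes in parallel.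
\begin{enumerate}
\item[(i)] Enumerate the words $u\in\Sigma^*$ and compute $T_1(u)$ and $T_2(u)$. If $T_1(u)\not\subseteq T_2(u)$ for some $u$, answer ``no''.
\item[(ii)] Enumerate all finite families $(G_1,\pi_1),\dots,(G_m,\pi_m)$ of VPT, with integers as states and stack symbols, together with maps $\pi_j$ to the states and stack symbols of $T_2$. For each family, check that every $G_j$ is over $T_2$ via $\pi_j$, that every $G_j$ is functional, by (K3) for $k=1$, and then that $R(T_1)\subseteq\bigcup_jR(G_j)$, by Lemma~\ref{lem:cover}. If all checks succeed, answer ``yes''.
\end{enumerate}
The answer ``no'' comes with a pair in $R(T_1)\setminus R(T_2)$. The answer ``yes'' is correct because $\bigcup_jR(G_j)\subseteq R(T_2)$. If $R(T_1)\not\subseteq R(T_2)$, process (i) halts. If $R(T_1)\subseteq R(T_2)$, then $T_2$ is $k$-valued for some $k$, and the family $f_1,\dots,f_k$ given by Theorem~\ref{thm:dec} for $T_2$ passes all the checks, so process (ii) halts. This last case is the only place where finite-valuedness of $T_2$ is used, and the algorithm does not need to know $k$.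

To decide whether $R(T_1)=R(T_2)$, first decide whether $R(T_1)\subseteq R(T_2)$. If not, answer ``no''. If so, $T_1$ is finite-valued as well, and the same algorithm with the roles exchanged decides whether $R(T_2)\subseteq R(T_1)$. This proves Theorem~\ref{thm:more}(1), and Theorem~\ref{thm:eq} is the case of two $k$-valued VPT.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
Suppose that inclusion were decidable for a functional left-hand side and an arbitrary right-hand side. For arbitrary $T_1,T_2$, Lemma~\ref{lem:relabel} with $m=1$ shows that $\widehat{T_1}$ is functional and that $R(T_1)\subseteq R(T_2)$ if and only if $R(\widehat{T_1})\subseteq R(T_2^{T_1})$. So inclusion of arbitrary VPT would be decidable, hence also equivalence, contradicting (K1).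
\end{proof}

Thus in part (1) the finite-valuedness of the right-hand side cannot be dropped, even when the left-hand side is functional. Part (2) also shows that the check ``$G_j$ is over $T_2$'' in process (ii) stands in for an inclusion $R(G_j)\subseteq R(T_2)$ of a kind that cannot be tested for general $T_2$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
A union of $m$ functional VPT has at most $m$ outputs on each input. For $m=k$ this gives one implication, and Theorem~\ref{thm:dec} gives the other. For $m<k$ it gives optimality: if $T$ is $k$-valued and some input has exactly $k$ outputs, then fewer than $k$ functional VPT cannot suffice.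

To compute a decomposition of a given $k$-valued $T$, enumerate the $k$-tuples $f_1,\dots,f_k$ of VPT with maps to $T$, and test whether each $f_l$ is over $T$, is unambiguous and has the domain of $T$, and then whether $R(T)\subseteq\bigcup_lR(f_l)$. A tuple that passes is a decomposition as in Theorem~\ref{thm:dec}, and by that theorem the search terminates. The last test is Lemma~\ref{lem:cover}, which applies because unambiguous VPT are functional. The two middle tests are decidable as follows.

\emph{Unambiguity.} Two runs of a VPT $f$ on the same input push and pop at the same positions, so a single pushdown automaton can simulate both, with pairs of states and pairs of stack symbols. Add a bit to the state that records whether the two runs have differed so far in their initial state or in a transition, and accept when both runs accept and the bit is set. Then $f$ is unambiguous if and only if this automaton accepts no word, and emptiness of pushdown automata is decidable.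

\emph{Domains.} Equality of domains is equality of visibly pushdown languages, which is decidable \cite{AM}. It is also an instance of (K4): replacing all output words by $\varepsilon$ turns two VPT into functional ones that are equivalent exactly when the domains agree.

If $T$ is only known to be finite-valued, we first find the least $k$ for which it is $k$-valued. For $k=1,2,\dots$ in turn, run the search above in parallel with a search for an input $u$ with $|T(u)|>k$. If $T$ is $k$-valued, only the first search halts. If it is not, only the second halts, since a tuple that passes all tests shows that $T$ is $k$-valued. The first $k$ for which the search for a tuple halts is the least one, and the tuple found is a decomposition.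
\end{proof}

The algorithms of this section are unbounded searches whose termination rests on Theorem~\ref{thm:dec}, and the argument gives no bound on their running time.

\begin{thebibliography}{9}

\bibitem{AM}
Alur and Madhusudan, STOC 2004.

\bibitem{source}
\emph{Contributions to timed systems and transducers},
\texttt{https://pageperso.lis-lab.fr/\allowbreak\textasciitilde{}pierre-alain.reynier/\allowbreak publis/\allowbreak hdr-reynier.pdf}

\end{thebibliography}
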